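
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{An inherently nonfinitely based involution semigroup whose variety omits the three-element involution semilattice}


\begin{abstract}
A conjecture of K.~Auinger states that a finite involution semigroup $S$ is inherently nonfinitely based if and only if its semigroup reduct is inherently nonfinitely based and the variety generated by $S$ contains the three-element involution semilattice $SL_3^*$. We disprove it: there is an inherently nonfinitely based involution monoid with $21$ elements, exactly one of them non-regular, whose variety does not contain $SL_3^*$. Identities of this monoid can insert stars into some plain words. The proof shows, however, that for each $k$ this never happens to a plain word in at most $k$ letters that maps onto a factor of a certain infinite word depending on $k$.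
\end{abstract}

\section{The question and the answer}

An \emph{involution semigroup} is an algebra $(S,\cdot,{}^*)$ in which $(S,\cdot)$ is a semigroup and the unary operation satisfies $(xy)^*=y^*x^*$ and $(x^*)^*=x$. The semigroup $(S,\cdot)$ is its \emph{reduct}. We write $\operatorname{var}S$ for the variety generated by $S$, that is, the class of all involution semigroups satisfying every identity in the signature $\{\cdot,{}^*\}$ that $S$ satisfies.

An algebra is \emph{finitely based} if its identities follow from finitely many of them, and \emph{nonfinitely based} otherwise. A variety is \emph{locally finite} if its finitely generated members are finite; a finite algebra always generates a locally finite variety. A finite algebra $A$ is \emph{inherently nonfinitely based}, INFB for short, if every locally finite variety of the same signature containing $A$ is nonfinitely based. Thus an INFB algebra is nonfinitely based in a contagious way: a finite algebra $B$ with $A\in\operatorname{var}B$ is again INFB.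

How does the property INFB of a finite involution semigroup relate to the same property of its reduct, taken in the signature $\{\cdot\}$? One direction is easy.

\begin{proposition}\label{prop:reduct}
If a finite involution semigroup is INFB, then its semigroup reduct is INFB.
\end{proposition}

In the other direction the star may interfere, because an identity can rewrite a word without stars as a word with stars; think of $x\approx xx^*x$. There is a three-element algebra that measures whether this happens. Let $SL_3^*$ be the semilattice $\{e,f,0\}$ with $e^2=e$, $f^2=f$, $ef=fe=0$ and zero $0$, equipped with the involution $e^*=f$, $f^*=e$, $0^*=0$. We shall see (Lemma~\ref{lem:plain}) that $SL_3^*\in\operatorname{var}S$ exactly when no identity of $S$ rewrites a plain (that is, star-free) word either as a word with a starred letter or as a word with a new letter. Recall that an element $x$ of a semigroup is \emph{regular} if $x=xyx$ for some $y$, and that a semigroup is regular if all its elements are. For a finite involution semigroup $S$, two facts are known: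
\begin{enumerate}
\item[(i)] if the semigroup reduct of $S$ is INFB and $SL_3^*\in\operatorname{var}S$, then $S$ is INFB;
\item[(ii)] if $S$ is INFB and its semigroup reduct is regular, then $SL_3^*\in\operatorname{var}S$.
\end{enumerate}
We consider the following conjecture, taken from \cite{handout}.

\begin{conjecture}[K.~Auinger]
A finite involution semigroup $S$ is INFB if and only if its semigroup reduct is INFB and $SL_3^*\in\operatorname{var}S$.
\end{conjecture}

The ``if'' part is (i), and half of the ``only if'' part is Proposition~\ref{prop:reduct}. The remaining half is false.

\begin{theorem}\label{thm:main}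
The $21$-element involution monoid $S$ defined in Section~\ref{sec:S} is INFB, but $SL_3^*\notin\operatorname{var}S$.
\end{theorem}

For the design of the example, and to see how widely it spreads, we use a structural form of the condition on $SL_3^*$. Here $\mathcal J$ is Green's relation: $a\mathrel{\mathcal J}b$ in a semigroup $R$ means $R^1aR^1=R^1bR^1$.

\begin{proposition}\label{prop:J}
For a finite involution semigroup $R$, $SL_3^*\in\operatorname{var}R$ if and only if $R$ has an idempotent $e$ with $ee^*e\not\mathrel{\mathcal J}e$.
\end{proposition}

\begin{theorem}\label{thm:compl}
Let $S$ and its element $s$ be as defined in Section~\ref{sec:S}.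
\begin{enumerate}
\item[(a)] $S$ has exactly one non-regular element, namely $s$.
\item[(b)] For every finite involution semigroup $R$ with $SL_3^*\notin\operatorname{var}R$, the product $S\times R$ is INFB, its reduct is INFB, and $SL_3^*\notin\operatorname{var}(S\times R)$. Infinitely many distinct varieties $\operatorname{var}(S\times R)$ arise in this way.
\item[(c)] No finite INFB involution semigroup $Q$ with $SL_3^*\notin\operatorname{var}Q$ has a regular reduct, so one non-regular element is the least possible number in such a $Q$. Moreover, $S\setminus\{s\}$ is an involution submonoid of $S$ that is not INFB.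
\end{enumerate}
\end{theorem}

Fact (i) is not used in any of the proofs below, and the only proof that uses fact (ii) is that of Theorem~\ref{thm:compl}(c).

\medskip
\noindent\textbf{The idea.} To prove that $S$ is INFB we construct, for each $k$, an infinite finitely generated involution semigroup that satisfies all identities of $S$ in at most $k$ letters. It is built from the factors of an infinite word $\omega$, the fixed point of a substitution that depends on $k$. What has to be shown is a rigidity property: if $u$ is a plain word in at most $k$ letters that can be mapped onto a factor of $\omega$, then an identity $u\approx v$ of $S$ can neither introduce stars nor change the image. Stars are excluded by two tests. A copy of a Brandt semigroup inside $S$ checks the \emph{orientation} of letters, but cannot tell $x$ from $xx^*x$. The single non-regular element $s$ \emph{counts} letters, but only in a restricted way: it tells one letter from three, yet not from two. Each test alone is too weak; together they suffice. Section~\ref{sec:tests} shows this on the word $yxy$, and Section~\ref{sec:rigid} carries it out in general.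

\section{What the three-element semilattice measures}\label{sec:SL}

A \emph{word} is a nonempty word over letters $x$ and starred letters $x^*$. Modulo the involution semigroup axioms every term equals a word in the same letters. A word is \emph{plain} if it has no starred letter. We write $\operatorname{con}(w)$ for the set of letters $x$ such that $x$ or $x^*$ occurs in $w$; $|w|$ is the length of $w$, counting starred letters as well. For a word $w$, $w^*$ is obtained by reversing $w$ and interchanging starred and unstarred occurrences.

\begin{lemma}\label{lem:plain}
Let $R$ be an involution semigroup. Then $SL_3^*\in\operatorname{var}R$ if and only if the following holds: whenever $R\models u\approx v$ with $u$ plain, the word $v$ is plain and $\operatorname{con}(v)\subseteq\operatorname{con}(u)$.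
\end{lemma}

\begin{proof}
Suppose $SL_3^*\in\operatorname{var}R$ and $R\models u\approx v$ with $u$ plain. In $SL_3^*$ substitute $e$ for the letters of $u$ and $0$ for all other letters. Then $u$ takes the value $e$, and so does $v$. A product in $SL_3^*$ equals $e$ only if all its factors equal $e$. So $v$ has no letter outside $\operatorname{con}(u)$ (value $0$) and no starred letter (value $e^*=f$).

Conversely, suppose the condition holds and some identity $u\approx v$ of $R$ fails in $SL_3^*$ under some assignment. One side has a nonzero value; interchanging sides, let it be $u$. Passing to $u^*\approx v^*$ if necessary, we may assume that $u$ has value $e$. Then every occurrence of a letter or starred letter in $u$ has value $e$, so $u$ does not contain both $x$ and $x^*$ for any $x$. For each $x$ that is starred in $u$ interchange $x$ and $x^*$ throughout the identity, and change the value of $x$ to its star. The new identity still holds in $R$, $u$ is now plain with all letters of value $e$, and $v$ has a value other than $e$. But by the condition $v$ is plain with $\operatorname{con}(v)\subseteq\operatorname{con}(u)$, so its value is $e$, a contradiction.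
\end{proof}

For the proof of Proposition~\ref{prop:J} we recall some textbook facts. In a semigroup $R$, $a\mathrel{\mathcal R}b$ means $aR^1=bR^1$, $a\mathrel{\mathcal L}b$ means $R^1a=R^1b$, and $\mathcal H=\mathcal R\cap\mathcal L$. The $\mathcal H$-class $H_e$ of an idempotent $e$ is a group with identity $e$. A finite semigroup is \emph{stable}: if $a\mathrel{\mathcal J}b$ and $a\in bR^1$, then $a\mathrel{\mathcal R}b$, and dually for $\mathcal L$. Finally, if $R$ is finite and $M$ is a positive multiple of $|R|!$, then $x^M$ is idempotent for each $x\in R$, because $M$ is at least the index of $x$ and is divisible by its period.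

\begin{proof}[Proof of Proposition~\ref{prop:J}]
Let $e\in R$ be an idempotent with $ee^*e\not\mathrel{\mathcal J}e$. We verify the condition of Lemma~\ref{lem:plain}. Suppose, to the contrary, that $R\models u\approx v$ with $u$ plain, while $v$ contains a starred letter of $\operatorname{con}(u)$ or a letter outside $\operatorname{con}(u)$. Substitute $e$ for the letters of $u$. For each other letter choose $e$ or $e^*$ so that, if the letter occurs in $v$ (starred or not), some occurrence has value $e^*$. Then $u$ takes the value $e$, and $v$ takes a value $g$ that is a product of $e$'s and $e^*$'s in which $e^*$ occurs. As $R\models u\approx v$, we have $g=e$, and so $e=ege=(ee^*)^ne$ for some $n\ge1$, since $e$ and $e^*$ are idempotent. Hence $e\in R^1ee^*eR^1$ and $ee^*e\mathrel{\mathcal J}e$, a contradiction.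

Conversely, let $ee^*e\mathrel{\mathcal J}e$ for all idempotents $e\in R$. As $ee^*e\in eR\cap Re$, stability gives $ee^*e\mathrel{\mathcal H}e$, so $ee^*e$ lies in the group $H_e$. Let $M$ be a positive multiple of $|R|!$, hence of the order of $H_e$. Since $e$ is idempotent, $e=(ee^*e)^M=(ee^*)^Me$. Applying this to the idempotents $e=x^M$, whose stars are $(x^*)^M$, we see that
\begin{equation}\label{eq:M}
R\models x^M\approx\bigl(x^M(x^*)^M\bigr)^Mx^M\qquad\text{for every positive multiple $M$ of $|R|!$}.
\end{equation}
In $SL_3^*$ this identity fails at $x=e$: the left side is $e$ and the right side is $0$. So $SL_3^*\notin\operatorname{var}R$.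
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:reduct}]
Let $R$ be a finite involution semigroup whose reduct is not INFB. Then the reduct lies in a finitely based locally finite variety of signature $\{\cdot\}$. A finite basis of that variety, together with the involution semigroup axioms, defines a finitely based variety containing $R$. It is locally finite, because an involution semigroup generated by a finite set $X$ is generated as a semigroup by the finite set $X\cup X^*$. So $R$ is not INFB.
\end{proof}

\section{The involution monoid $S$}\label{sec:S}

\subsection*{What the example must do}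

The algebra $\{1,0\}\cup\{e_{ij}:i,j\in\{1,2\}\}$ of $2\times2$ matrix units, with identity, zero and transposition, has regular reduct and satisfies $x\approx xx^*x$, an identity that fails in $SL_3^*$ at $x=e$; by (ii) it is not INFB. Stars can be inserted at every letter. We want to add a self-adjoint element $s=s^*$ that refuses such insertions. An insertion $x\mapsto xx^*x$ becomes $s\mapsto s^3$ if we substitute $s$ for $x$. So we look for an idempotent $g=g^*\ne0$ with
\[
gsg=g,\qquad gs^3g=0 .
\]
What about $gs^2g$? The element $e=sg$ is idempotent because $gsg=g$, it is not $0$ because $ge=g\ne0$, and $ee^*e=sg\cdot gs\cdot sg=s\,(gs^2g)$. If $gs^2g$ were $0$, then $ee^*e=0$ would not be $\mathcal J$-related to $e$, and $SL_3^*$ would lie in the variety by Proposition~\ref{prop:J}. So exponents $1$ and $2$ must be tolerated and exponent $3$ refused.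

Let us try elements $e_{ij}$ indexed by pairs of vertices of a graph, with $e_{ij}e_{kl}=e_{il}$ if $j,k$ are adjacent or equal (written $j\sim k$), and $0$ otherwise. Let $s$ act on indices by a map $\sigma$. Associativity of $e_{ij}\,s\,e_{kl}$ demands that $\sigma$ be self-adjoint for the relation $\sim$, that is, $\sigma(j)\sim k\iff j\sim\sigma(k)$. Since $\sim$ is reflexive, even exponents are then tolerated automatically: $\sigma^{2n}(i)\sim i$ is equivalent to $\sigma^n(i)\sim\sigma^n(i)$. What remains is to find a vertex $i$ with $\sigma(i)\sim i$ but $\sigma^n(i)\not\sim i$ for odd $n\ge3$; then $g=e_{ii}$ is as desired. The path on four vertices provides one.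

\subsection*{Definition}

Let $V=\{1,2,3,4\}$ and $i\sim j\iff|i-j|\le1$, a reflexive and symmetric relation. Let $\sigma:V\to V$ be
\[
\sigma(1)=4,\quad\sigma(2)=3,\quad\sigma(3)=1,\quad\sigma(4)=1.
\]
The pairs $(i,j)$ with $\sigma(i)\sim j$ are
\[
13,\ 14,\quad 22,\ 23,\ 24,\quad 31,\ 32,\quad 41,\ 42,
\]
a symmetric set. Hence $\sigma(i)\sim j\iff i\sim\sigma(j)$, and by iteration
\begin{equation}\label{eq:adj}
\sigma^a(i)\sim j\iff i\sim\sigma^a(j)\qquad(a\ge0).
\end{equation}
Listing values at $1,2,3,4$ we find $\sigma^2=(1,1,4,4)$, $\sigma^3=(4,4,1,1)$ and $\sigma^4=\sigma^2$. Therefore
\begin{equation}\label{eq:orbit}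
\sigma^0(2)=2,\qquad\sigma^1(2)=3,\qquad\sigma^n(2)=\begin{cases}1&n\ge2\text{ even},\\4&n\ge3\text{ odd}.\end{cases}
\end{equation}

Let
\[
S=\{1,s,s^2,s^3\}\cup\{e_{ij}:i,j\in V\}\cup\{0\},\qquad |S|=21,
\]
where $1=s^0$ is an identity, $0$ is a zero, $s^4=s^2$, and
\[
s^ae_{ij}=e_{\sigma^a(i),j},\qquad e_{ij}s^a=e_{i,\sigma^a(j)},\qquad
e_{ij}e_{kl}=\begin{cases}e_{il}&j\sim k,\\0&\text{otherwise.}\end{cases}
\]
The involution is $(s^a)^*=s^a$, $e_{ij}^*=e_{ji}$, $0^*=0$.

\begin{lemma}\label{lem:invsem}
$S$ is an involution semigroup.
\end{lemma}

\begin{proof}
The products with powers of $s$ are well defined since $\sigma^4=\sigma^2$. Triples containing $0$ are trivial. For the other triples both bracketings give: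
\begin{itemize}
\item $s^as^bs^c$: the power $s^{a+b+c}$;
\item $s^as^be_{ij}$: $e_{\sigma^{a+b}(i),j}$; and $e_{ij}s^as^b$: $e_{i,\sigma^{a+b}(j)}$; and $s^ae_{ij}s^b$: $e_{\sigma^a(i),\sigma^b(j)}$;
\item $s^ae_{ij}e_{kl}$: $e_{\sigma^a(i),l}$ if $j\sim k$, else $0$; and $e_{ij}e_{kl}s^a$: $e_{i,\sigma^a(l)}$ if $j\sim k$, else $0$;
\item $e_{ij}s^ae_{kl}$: the product $(e_{ij}s^a)e_{kl}$ is $e_{il}$ if $\sigma^a(j)\sim k$, else $0$, while $e_{ij}(s^ae_{kl})$ is $e_{il}$ if $j\sim\sigma^a(k)$, else $0$; these agree by \eqref{eq:adj};
\item $e_{ij}e_{kl}e_{mn}$: $e_{in}$ if $j\sim k$ and $l\sim m$, else $0$.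
\end{itemize}
Clearly $x^{**}=x$. The law $(xy)^*=y^*x^*$ is trivial if $0\in\{x,y\}$, and it holds for powers of $s$ because they commute. Further, $(s^ae_{ij})^*=e_{j,\sigma^a(i)}=e_{ij}^*(s^a)^*$, and $(e_{ij}s^a)^*=e_{\sigma^a(j),i}=(s^a)^*e_{ij}^*$. Finally, $(e_{ij}e_{kl})^*$ and $e_{kl}^*e_{ij}^*=e_{lk}e_{ji}$ both equal $e_{li}$ if $j\sim k$, and $0$ otherwise, since $\sim$ is symmetric.
\end{proof}

\begin{proposition}\label{prop:omits}
$S$ satisfies $x^2\approx x^2(x^*)^2x^2$, and $SL_3^*\notin\operatorname{var}S$.
\end{proposition}

\begin{proof}
For $x=s^a$ with $a\ge1$ both sides are positive even powers of $s$, that is, $s^2$. Let $x=e_{ij}$. If $i\sim j$, then $x^2=e_{ij}$, $(x^*)^2=e_{ji}$ and $e_{ij}e_{ji}e_{ij}=e_{ij}$ because $\sim$ is reflexive; if $i\not\sim j$, both sides are $0$. The cases $x\in\{0,1\}$ are trivial. In $SL_3^*$ the identity fails at $x=e$, since $e\ne efe=0$.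
\end{proof}

Thus there are plain words, such as $x^2$, into which identities of $S$ can insert stars. The task is to exhibit enough words for which this is impossible.

\section{Two tests, and the word $yxy$}\label{sec:tests}

\begin{lemma}[Deletion]\label{lem:del}
If $S\models u\approx v$, then $\operatorname{con}(u)=\operatorname{con}(v)$. Deleting a set of letters together with their stars from both $u$ and $v$ gives again an identity of $S$, provided some letter of $u$ remains.
\end{lemma}

\begin{proof}
If a letter occurs on one side only, substitute $0$ for it and $1$ for all other letters to get $1=0$ in $S$, a contradiction. Deleting letters amounts to substituting $1$ for them; by the first part, if some letter of $u$ remains, then both sides remain nonempty.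
\end{proof}

\subsection*{The orientation test}

For $i,j,k,l\in\{1,4\}$ we have $e_{ij}e_{kl}=e_{il}$ if $j=k$ and $e_{ij}e_{kl}=0$ otherwise, because $1\not\sim4$. So $S$ contains a copy of the Brandt semigroup of $2\times2$ matrix units. A substitution of these matrix units for letters makes a word nonzero exactly when consecutive letters fit together like dominoes. In the following form of this remark the labels on the dominoes may come from any set.

\begin{lemma}[Matching]\label{lem:match}
Let $u$ be a plain word and $S\models u\approx v$. Let $\lambda,\rho:\operatorname{con}(u)\to L$ be maps into a set $L$ such that $\rho(x)=\lambda(x')$ whenever $xx'$ is a factor of $u$. Put $\lambda(x^*)=\rho(x)$ and $\rho(x^*)=\lambda(x)$. Then $\rho(z)=\lambda(z')$ for any two consecutive letters $z,z'$ of $v$, starred or not. Moreover, $\lambda$ has the same value on the first letters of $u$ and $v$, and $\rho$ has the same value on the last letters of $u$ and $v$.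
\end{lemma}

\begin{proof}
Fix $\ell\in L$. For a letter $z$, starred or not, let $\lambda_\ell(z)=1$ if $\lambda(z)=\ell$ and $\lambda_\ell(z)=4$ otherwise, and define $\rho_\ell$ from $\rho$ in the same way. Substitute $e_{\lambda_\ell(x)\rho_\ell(x)}$ for each $x\in\operatorname{con}(u)$; then $x^*$ gets the value $e_{\rho_\ell(x)\lambda_\ell(x)}=e_{\lambda_\ell(x^*)\rho_\ell(x^*)}$. By hypothesis $u$ takes the nonzero value $e_{ij}$, where $i$ is the value of $\lambda_\ell$ on its first letter and $j$ the value of $\rho_\ell$ on its last letter. Since $\operatorname{con}(v)=\operatorname{con}(u)$ by Lemma~\ref{lem:del}, all letters of $v$ have been assigned values, and $v$ must take the same value $e_{ij}$. So $\rho_\ell(z)=\lambda_\ell(z')$ for consecutive letters $z,z'$ of $v$, and the end indices agree. Let $\ell$ range over $L$.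
\end{proof}

\begin{lemma}[Linear words]\label{lem:linear}
If $u$ is a plain word in which no letter is repeated and $S\models u\approx v$, then $v=u$.
\end{lemma}

\begin{proof}
Delete all letters but one letter $x$ of $u$. This gives $S\models x\approx w$ with $w$ a word over $x,x^*$. Substituting $s$ for $x$ gives $s=s^{|w|}$, so $|w|=1$, and $w\ne x^*$ because $e_{12}\ne e_{21}$. So $v$ is plain, without repeated letters, and $\operatorname{con}(v)=\operatorname{con}(u)$. If two letters $x,x'$ occurred in opposite orders in $u$ and $v$, deletion would give $S\models xx'\approx x'x$. With $\lambda(x)=\rho(x')=1$ and $\rho(x)=\lambda(x')=4$ this contradicts Lemma~\ref{lem:match}, as the first letters have different $\lambda$.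
\end{proof}

\subsection*{The counting test}

The second test uses $e_{22}$ and $s$.

\begin{lemma}[Counting]\label{lem:count}
The product $e_{22}s^ne_{22}$ equals $e_{22}$ if $n$ is even or $n=1$, and $0$ if $n\ge3$ is odd. Moreover, $\sigma^n(2)=2$ only for $n=0$, and $\sigma^n(2)=3$ only for $n=1$.
\end{lemma}

\begin{proof}
The product is $e_{22}$ if $\sigma^n(2)\sim2$ and $0$ otherwise. Everything is read off from \eqref{eq:orbit}, as $1,2,3$ are related to $2$ and $4$ is not.
\end{proof}

\subsection*{The smallest case}

Consider $u=yxy$ and suppose that something is already known about $y$: deleting $x$ and $x^*$ from $v$ leaves $yy$. (This cannot be taken for granted, since $y^2\approx y^2(y^*)^2y^2$ holds in $S$; in the general proof it will be provided by induction.)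

\begin{proposition}\label{prop:yxy}
If $S\models yxy\approx v$ and deleting $x$ and $x^*$ from $v$ leaves $yy$, then $v=yxy$.
\end{proposition}

\begin{proof}
Write $v=g_0\,y\,g_1\,y\,g_2$ with possibly empty words $g_i$ over $x,x^*$.

\emph{Orientation.} Put $\lambda(x)=1$, $\rho(x)=4$, $\lambda(y)=4$, $\rho(y)=1$. The letters of $yxy$ match, so Lemma~\ref{lem:match} applies to $v$. Between the two $y$'s we must travel from $1$ to $4$, where each $x$ leads from $1$ to $4$ and each $x^*$ from $4$ to $1$. So $g_1\in\{x,\ xx^*x,\ xx^*xx^*x,\dots\}$; in particular $|g_1|$ is odd.

\emph{Counting.} Substitute $s$ for $x$ and $e_{22}$ for $y$. Then $yxy$ takes the value $e_{22}se_{22}=e_{22}$, and $v$ takes the value $s^{|g_0|}\,e_{22}s^{|g_1|}e_{22}\,s^{|g_2|}$. As this is not $0$ and $|g_1|$ is odd, $|g_1|=1$ by Lemma~\ref{lem:count}, and so $g_1=x$. The value of $v$ is now $e_{ij}$ with $i=\sigma^{|g_0|}(2)$ and $j=\sigma^{|g_2|}(2)$. Both indices must be $2$, so $g_0$ and $g_2$ are empty by Lemma~\ref{lem:count}.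
\end{proof}

Neither of these two substitutions suffices alone. The first does not separate $yxy$ from $yxx^*xy$; the second separates it neither from $yxx^*y$ nor from $yx^*y$. The even exponents, which had to be tolerated for the sake of omitting $SL_3^*$, are excluded by orientation.

\section{From rigid words to INFB}\label{sec:words}

\begin{lemma}\label{lem:reduction}
Let $Q$ be a finite involution semigroup. Suppose that for every $k\ge1$ there is an infinite, finitely generated involution semigroup $U_k$ that satisfies every identity $u\approx v$ of $Q$ between words with $|\operatorname{con}(u)\cup\operatorname{con}(v)|\le k$. Then $Q$ is INFB.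
\end{lemma}

\begin{proof}
Let $\mathcal V$ be a locally finite variety of signature $\{\cdot,{}^*\}$ with $Q\in\mathcal V$, and suppose that $\mathcal V$ has a finite basis. Choose $k\ge1$ so that each identity of the basis involves at most $k$ letters. Let $t_1\approx t_2$ be one of them. By the involution semigroup axioms, which hold in $Q$ and in $U_k$ and do not change the set of letters, $t_1,t_2$ can be rewritten as words $u,v$. Then $Q\models u\approx v$, so $U_k\models u\approx v$ and $U_k\models t_1\approx t_2$. Hence $U_k\in\mathcal V$, although $U_k$ is infinite and finitely generated, contrary to local finiteness.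
\end{proof}

We build $U_k$ from an infinite word. Each letter of the word is encoded in a block of letters one level below, and the block contains $2k+1$ copies of the code. The images of $k$ letters have only $2k$ ends, so they cannot cut through all the copies.

Fix $k\ge1$. Put $r=4k+2$ and $A=\{1,\dots,r\}^2$. We call $d$ the \emph{row} of the letter $(d,h)\in A$. For $a=(i,j)\in A$ let $\kappa_d(a)=i$ if $d$ is odd and $\kappa_d(a)=j$ if $d$ is even, and let
\[
\gamma(a)=(1,\kappa_1(a))(2,\kappa_2(a))\cdots(r,\kappa_r(a))=(1,i)(2,j)(3,i)(4,j)\cdots(r-1,i)(r,j).
\]
We extend $\gamma$ to words letter by letter. For $k=1$, for instance, $r=6$ and $\gamma(2,1)=(1,2)(2,1)(3,2)(4,1)(5,2)(6,1)$. The two letters of $\gamma(a)$ in rows $c,c+1$ with $c$ odd spell out $a$.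

As $\gamma(1,1)$ begins with $(1,1)$, the words $\gamma^m(1,1)$ converge to an infinite word $\omega$ with $\gamma(\omega)=\omega$. It is the concatenation of the \emph{blocks} $\gamma(a)$, where $a$ runs through the consecutive letters of $\omega$. Its rows run cyclically: $1,2,\dots,r,1,2,\dots$.

\begin{theorem}[Rigidity]\label{thm:rigid}
Let $u$ be a plain word with $|\operatorname{con}(u)|\le k$, and let $\varphi:\operatorname{con}(u)\to A^+$ be such that $\varphi(u)$ is a factor of $\omega$. If $S\models u\approx v$, then $v$ is plain and $\varphi(v)=\varphi(u)$.
\end{theorem}

Here $\varphi$ is extended to plain words letter by letter; $\varphi(v)$ is defined because $\operatorname{con}(v)=\operatorname{con}(u)$. We first show how Theorem~\ref{thm:main} follows.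

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:rigid}]
By Proposition~\ref{prop:omits}, $SL_3^*\notin\operatorname{var}S$. Let $T_k$ consist of $0$ and the nonempty factors of $\omega$, with $w\cdot z=wz$ if $wz$ is a factor of $\omega$ and $w\cdot z=0$ otherwise. This is a semigroup: it is the quotient of $A^+$ in which the ideal of all words that are not factors of $\omega$ is collapsed to $0$. Let $T_k^*=\{w^*:w\in T_k\}$ be a dual copy, $w^*z^*=(zw)^*$, with $0^*=0$. Let $U_k=T_k\cup T_k^*$, where the zeros are identified and $wz^*=w^*z=0$ for all $w,z\in T_k$. With the involution $w\leftrightarrow w^*$ this is an involution semigroup. It is infinite, and it is generated by the finitely many letters occurring in $\omega$. By Lemma~\ref{lem:reduction} it suffices to show that $U_k$ satisfies every identity $u\approx v$ of $S$ in at most $k$ letters.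

Let $\varphi$ be an assignment into $U_k$, and write $\varphi(u),\varphi(v)$ for the values of the two sides. If both are $0$, there is nothing to prove; by symmetry let $\varphi(u)\ne0$. Replacing $u\approx v$ by $u^*\approx v^*$ if necessary, we may assume $\varphi(u)\in T_k\setminus\{0\}$. Then each letter or starred letter occurring in $u$ has its value in $T_k\setminus\{0\}$, so $u$ does not contain both $x$ and $x^*$ for any $x$. For each $x$ that is starred in $u$, interchange $x$ and $x^*$ throughout the identity and replace $\varphi(x)$ by $\varphi(x)^*$. These changes preserve validity in $S$ and the values of both sides. Now $u$ is plain, $\varphi$ maps $\operatorname{con}(u)$ into the set of nonempty factors of $\omega$, and the concatenation $\varphi(u)\in A^+$ is a factor of $\omega$. By Theorem~\ref{thm:rigid}, $v$ is plain and the words $\varphi(v)$ and $\varphi(u)$ in $A^+$ coincide. Since this word is a factor of $\omega$, $u$ and $v$ have equal values in $U_k$.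
\end{proof}

\begin{remark}
Theorem~\ref{thm:rigid} does not contradict the identity $x^2\approx x^2(x^*)^2x^2$ of $S$; it implies that no word $\varphi(x)\varphi(x)$ is a factor of $\omega$. The bound $|\operatorname{con}(u)|\le k$ cannot be omitted: otherwise the argument above would put the infinite finitely generated $U_k$ into $\operatorname{var}S$, which is locally finite.
\end{remark}

\section{Proof of the rigidity theorem}\label{sec:rigid}

We use induction on $|\varphi(u)|$. Let $u,v,\varphi$ be as in Theorem~\ref{thm:rigid}, and suppose that the theorem holds (for the same $k$) whenever the image is shorter. By Lemma~\ref{lem:del}, $\operatorname{con}(v)=\operatorname{con}(u)$. Each $\varphi(x)$, $x\in\operatorname{con}(u)$, is a factor of $\omega$. Let $p(x)$ be the row of its first letter, and $q(x)$ the row that cyclically follows the row of its last letter. If $xx'$ is a factor of $u$, then $q(x)=p(x')$.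

\subsection*{Step 0: windows}

We want to read off from $\varphi(u)$ the word one level up, without the reading being disturbed by the cuts between images of letters. The numbers $p(x)$ and $q(x)$ take at most $2k$ values, and $\{1,\dots,r\}$ contains $2k+1$ even numbers. So there is an odd $c$ such that
\[
p(x)\ne c+1\quad\text{and}\quad q(x)\ne c+1\qquad\text{for all }x\in\operatorname{con}(u).
\]
Apart from the induction hypothesis, which carries the same bound, this is the only place where $|\operatorname{con}(u)|\le k$ is needed. In each $\varphi(x)$, a letter of row $c$ is followed, inside $\varphi(x)$, by a letter of row $c+1$ (otherwise $q(x)=c+1$), and a letter of row $c+1$ is preceded, inside $\varphi(x)$, by a letter of row $c$ (otherwise $p(x)=c+1$).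

A factor $(c,i)(c+1,j)$ is called a \emph{window} with \emph{value} $(i,j)$. A window of $\omega$ with value $a$ lies in a block $\gamma(a)$. Let $Y$ be the set of $x\in\operatorname{con}(u)$ whose image contains a window, and $F=\operatorname{con}(u)\setminus Y$. For $f\in F$, $\varphi(f)$ has no letter of row $c$ or $c+1$. As rows run cyclically, it has at most one letter of each row.

\emph{Suppose $Y=\varnothing$.} Then $\varphi(u)$ has no letter of row $c$, so its letters lie in distinct rows and are distinct. Hence no letter is repeated in $u$, and $v=u$ by Lemma~\ref{lem:linear}. From now on let $Y\ne\varnothing$.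

\subsection*{Step 1: one level up}

For $y\in Y$ let $\varphi'(y)\in A^+$ be the sequence of values of the windows in $\varphi(y)$. Delete $F$ from $u$ and $v$ to get $u'$ and $v'$; then $S\models u'\approx v'$ by Lemma~\ref{lem:del}. No window straddles two images, so $\varphi'(u')$ is the sequence of values of all windows of $\varphi(u)$. These lie in consecutive blocks of $\omega=\gamma(\omega)$, so $\varphi'(u')$ is a factor of $\omega$. Since each window has two letters, $|\varphi'(u')|<|\varphi(u)|$, and $|\operatorname{con}(u')|\le k$. By induction,
\begin{equation}\label{eq:up}
v'\text{ is plain and }\varphi'(v')=\varphi'(u').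
\end{equation}

\subsection*{Step 2: no stars}

By \eqref{eq:up}, letters of $Y$ are not starred in $v$. We must deal with the letters of $F$, and we do this one row at a time, as in Proposition~\ref{prop:yxy}: the windows play the role of the $y$'s and the letters of a fixed row $d$ the role of $x$. What is new is that the letter of row $d$ between two windows may belong either to the image of a letter of $F$ or to the image of a letter of $Y$, so that these cases have to be kept apart.

Fix a row $d\notin\{c,c+1\}$. Let $F_d$ be the set of $f\in F$ whose image contains a letter of row $d$, and let $u_d,v_d$ be obtained from $u,v$ by deleting $F\setminus F_d$. Then $S\models u_d\approx v_d$. By a \emph{symbol} we mean either a window, of type $\square$, or a letter of row $d$, of type $\blacksquare$. For $x\in Y\cup F_d$ let $\varphi_d(x)$ be the nonempty sequence of symbols occurring in $\varphi(x)$, and extend $\varphi_d$ to plain words over $Y\cup F_d$. For $f\in F_d$, $\varphi_d(f)$ is a single symbol of type $\blacksquare$. Images of deleted letters contain no symbols, and no window straddles two images, so $\varphi_d(u_d)$ is the sequence of all symbols of $\varphi(u)$. Since rows run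 cyclically, \emph{the two types alternate in it}. For example, if $c=1$, $d=4$, and the rows of the images of $y,f,y'$ are $1,2,3$ and $4,5$ and $6,\dots,r,1,2$, then $\varphi_d(yfy')$ has type $\square\,\blacksquare\,\square$.

For $x\in Y\cup F_d$ let $\lambda(x)\in\{\square,\blacksquare\}$ be the type of the first symbol of $\varphi_d(x)$, and let $\rho(x)$ be the type \emph{different} from that of its last symbol, that is, the type that has to come next. By alternation $\rho(x)=\lambda(x')$ whenever $xx'$ is a factor of $u_d$. Let $\lambda_0$ be the value of $\lambda$ on the first letter of $u_d$, and $\rho_0$ the value of $\rho$ on its last letter. By \eqref{eq:up} we can write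
\[
v_d=g_0\,y_1\,g_1\,y_2\cdots y_m\,g_m,\qquad y_1\cdots y_m=v',\quad m\ge1,
\]
with unstarred $y_i\in Y$, where the gaps $g_i$ are possibly empty words over the letters of $F_d$ and their stars.

\emph{Orientation.} Every $f\in F_d$ has $\lambda(f)=\blacksquare$ and $\rho(f)=\square$. By Lemma~\ref{lem:match} applied to $u_d\approx v_d$, each gap is a path in which unstarred letters lead from $\blacksquare$ to $\square$ and starred letters from $\square$ to $\blacksquare$:
\begin{itemize}
\item for $1\le i<m$, $g_i$ leads from $\rho(y_i)$ to $\lambda(y_{i+1})$;
\item $g_0$ leads from $\lambda_0$ to $\lambda(y_1)$, and $g_m$ leads from $\rho(y_m)$ to $\rho_0$.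
\end{itemize}
An empty path has equal endpoints. In particular, $|g_i|$ is odd if and only if the two endpoints differ.

\emph{Counting.} For $y\in Y$ let $\alpha(y)=1$ if $\lambda(y)=\blacksquare$ and $\alpha(y)=0$ otherwise; let $\beta(y)=1$ if $\rho(y)=\square$ and $\beta(y)=0$ otherwise. By alternation $\alpha(y)$ and $\beta(y)$ are the numbers of symbols $\blacksquare$ in $\varphi_d(y)$ before its first and after its last window. Define $\alpha_0$ from $\lambda_0$ and $\beta_0$ from $\rho_0$ in the same way. Substitute
\[
f\mapsto s\quad(f\in F_d),\qquad y\mapsto s^{\alpha(y)}e_{22}s^{\beta(y)}\quad(y\in Y).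
\]
In $u_d$, the exponent of $s$ that arises between two consecutive letters of $Y$ is the number of symbols $\blacksquare$ between the last window of the first and the first window of the second, which is $1$. The exponents at the two ends are the numbers of symbols $\blacksquare$ before the first and after the last window of $\varphi_d(u_d)$, which are $\alpha_0$ and $\beta_0$. As $e_{22}se_{22}=e_{22}$, the word $u_d$ takes the value
\[
s^{\alpha_0}e_{22}\,s\,e_{22}\,s\cdots s\,e_{22}s^{\beta_0}=s^{\alpha_0}e_{22}s^{\beta_0}=e_{\sigma^{\alpha_0}(2),\,\sigma^{\beta_0}(2)}\ne0 .
\]
Since $s^*=s$, the word $v_d$ takes the value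
\[
s^{|g_0|+\alpha(y_1)}\,e_{22}\,s^{n_1}\,e_{22}\cdots e_{22}\,s^{n_{m-1}}\,e_{22}\,s^{\beta(y_m)+|g_m|},\qquad n_i=\beta(y_i)+|g_i|+\alpha(y_{i+1}),
\]
and the two values are equal.

\emph{Interior gaps}, $1\le i<m$. The four possibilities are as follows; the parity of $|g_i|$ is known from orientation.
\begin{center}
\begin{tabular}{cccccc}
$\rho(y_i)$ & $\lambda(y_{i+1})$ & $\beta(y_i)$ & $\alpha(y_{i+1})$ & $|g_i|$ & $n_i$\\[2pt]
$\blacksquare$ & $\blacksquare$ & $0$ & $1$ & even & $|g_i|+1$\\
$\square$ & $\square$ & $1$ & $0$ & even & $|g_i|+1$\\
$\blacksquare$ & $\square$ & $0$ & $0$ & odd & $|g_i|$\\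
$\square$ & $\blacksquare$ & $1$ & $1$ & odd & $|g_i|+2$
\end{tabular}
\end{center}
In all cases $n_i$ is odd. As the value of $v_d$ is nonzero, $e_{22}s^{n_i}e_{22}\ne0$, and Lemma~\ref{lem:count} gives $n_i=1$. So in the first two cases $g_i$ is empty. In the third $|g_i|=1$, and $g_i$, a path from $\blacksquare$ to $\square$, is an unstarred letter. The fourth case is impossible, because there $n_i\ge3$.

\emph{End gaps.} Comparing indices, we get $\sigma^{|g_0|+\alpha(y_1)}(2)=\sigma^{\alpha_0}(2)\in\{2,3\}$, so $|g_0|+\alpha(y_1)=\alpha_0\le1$ by the second part of Lemma~\ref{lem:count}. Thus $|g_0|\le1$. If $|g_0|=1$, then $\alpha_0=1$, that is, $\lambda_0=\blacksquare$; the one-letter path $g_0$ starts at $\blacksquare$, so it is an unstarred letter. In the same way, $\beta(y_m)+|g_m|=\beta_0\le1$, so $|g_m|\le1$. If $|g_m|=1$, then $\beta_0=1$, that is, $\rho_0=\square$; the one-letter path $g_m$ ends at $\square$, so it is an unstarred letter.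

Hence no letter of $F_d$ is starred in $v$. Every $f\in F$ lies in some $F_d$ with $d\notin\{c,c+1\}$, because $\varphi(f)$ is nonempty and avoids the rows $c,c+1$. Together with \eqref{eq:up} this shows that \emph{$v$ is plain}.

\subsection*{Step 3: the rows agree}

From now on Lemma~\ref{lem:match} is applied to plain words on both sides. Apply it to $u\approx v$ with the labels $\lambda=p$, $\rho=q$. We get $q(x)=p(x')$ for every factor $xx'$ of $v$; the first letters of $u$ and $v$ have the same $p$; the last letters have the same $q$. So the rows in $\varphi(v)$ run cyclically and start and end as in $\varphi(u)$. In particular $|\varphi(v)|\equiv|\varphi(u)|\pmod r$. In $\varphi(v)$, as in $\varphi(u)$, each letter of row $c$ or $c+1$ lies in a window inside the image of a single letter, by Step 0. So $\varphi'(v')$ is the sequence of values of all windows of $\varphi(v)$, and by \eqref{eq:up} both words have the same number of windows, that is, of letters of row $c$. With the starting row fixed, lengthening a word with cyclic rows by $r$ adds exactly one letter of row $c$. Hence $|\varphi(v)|=|\varphi(u)|$, and at each position the two words have letters of the same row.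

\subsection*{Step 4: the letters agree}

In both $\varphi(u)$ and $\varphi(v)$ every letter of row $c$ or $c+1$ lies in a window. The windows are in the same places by Step 3, and by \eqref{eq:up} they have the same values. So the two words agree at all positions of rows $c$ and $c+1$.

Let $d\notin\{c,c+1\}$ and use the notation $F_d,u_d,v_d,\varphi_d$ of Step 2. By Step 3, $\varphi_d(u_d)$ and $\varphi_d(v_d)$, the symbol sequences of $\varphi(u)$ and $\varphi(v)$, are alternating sequences with the same types; corresponding windows have the same values. It remains to compare the letters of row $d$. In $\varphi(u)$, a factor of $\omega$, such a letter is determined by the window in its block, provided that this window belongs to $\varphi(u)$. We use Lemma~\ref{lem:match} to carry this dependence over to $\varphi(v)$. For this purpose we replace the labels of Step 2 by new labels $\lambda,\rho$ that tell which letter of row $d$ is expected.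

\emph{Let $d>c+1$.} In a factor of $\omega$, a letter of row $d$ directly preceded, in the sequence of symbols, by a window of value $a$ lies in the same block $\gamma(a)$; so it is $(d,\kappa_d(a))$. For $x\in Y\cup F_d$ let
\begin{itemize}
\item $\lambda(x)$ be the first symbol of $\varphi_d(x)$ if this is a letter of row $d$, and $\square$ if it is a window;
\item $\rho(x)=(d,\kappa_d(a))$ if the last symbol of $\varphi_d(x)$ is a window of value $a$, and $\square$ if it is a letter of row $d$.
\end{itemize}
Let $xx'$ be a factor of $u_d$. If $\varphi_d(x)$ ends with a window of value $a$, then $\varphi_d(x')$ begins with $(d,\kappa_d(a))$, so $\rho(x)=\lambda(x')$. If $\varphi_d(x)$ ends with a letter of row $d$, then $\varphi_d(x')$ begins with a window and $\rho(x)=\square=\lambda(x')$. By Lemma~\ref{lem:match}, the first letters of $u_d$ and $v_d$ have the same $\lambda$, and $\rho(x)=\lambda(x')$ for every factor $xx'$ of $v_d$.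

Consider a letter of row $d$ in $\varphi_d(v_d)$. If it is the first symbol, it coincides with the first symbol of $\varphi_d(u_d)$. Otherwise it is directly preceded by a window, say of value $a$. If this happens inside some $\varphi_d(x)$, the letter is $(d,\kappa_d(a))$ because $\varphi(x)$ is a factor of $\omega$; if it happens across a factor $xx'$ of $v_d$, it is $(d,\kappa_d(a))$ because $\rho(x)=\lambda(x')$. The corresponding letter in $\varphi_d(u_d)$ is preceded by a window with the same value $a$, so it is $(d,\kappa_d(a))$ as well.

\emph{Let $d<c$.} Now the letter of row $d$ comes before the window of its block: in a factor of $\omega$, a letter of row $d$ directly followed, in the sequence of symbols, by a window of value $a$ is $(d,\kappa_d(a))$. For $x\in Y\cup F_d$ let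
\begin{itemize}
\item $\lambda(x)=(d,\kappa_d(a))$ if the first symbol of $\varphi_d(x)$ is a window of value $a$, and $\square$ if it is a letter of row $d$;
\item $\rho(x)$ be the last symbol of $\varphi_d(x)$ if this is a letter of row $d$, and $\square$ if it is a window.
\end{itemize}
Let $xx'$ be a factor of $u_d$. If $\varphi_d(x')$ begins with a window of value $a$, then $\varphi_d(x)$ ends with $(d,\kappa_d(a))$, so $\rho(x)=\lambda(x')$. If $\varphi_d(x')$ begins with a letter of row $d$, then $\varphi_d(x)$ ends with a window and $\rho(x)=\square=\lambda(x')$. By Lemma~\ref{lem:match}, the last letters of $u_d$ and $v_d$ have the same $\rho$, and $\rho(x)=\lambda(x')$ for every factor $xx'$ of $v_d$. A letter of row $d$ in $\varphi_d(v_d)$ is either the last symbol, and then coincides with the last symbol of $\varphi_d(u_d)$, or it is directly followed by a window of some value $a$. In the latter case it is $(d,\kappa_d(a))$, inside some $\varphi_d(x)$ because $\varphi(x)$ is a factor of $\omega$, and across a factor $xx'$ because $\rho(x)=\lambda(x')$. The corresponding letter of $\varphi_d(u_d)$ is followed by a window with the same value, so it is the same letter.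

Thus $\varphi(u)$ and $\varphi(v)$ agree at the positions of every row, and $\varphi(v)=\varphi(u)$. This completes the proof of Theorem~\ref{thm:rigid} and hence of Theorem~\ref{thm:main}. \qed

\section{One non-regular element, and many varieties}

By Theorem~\ref{thm:main} and Proposition~\ref{prop:reduct} the reduct of $S$ is INFB, so $S$ violates the conjecture only through $SL_3^*$.

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
(a) We have $e_{ij}e_{ji}e_{ij}=e_{ij}$, $(s^2)^3=s^2$ and $(s^3)^3=s^9=s^3$, and $0,1$ are regular. But $s\cdot s^a\cdot s=s^{a+2}\in\{s^2,s^3\}$, $s\,e_{ij}\,s=e_{\sigma(i),\sigma(j)}\ne s$ and $s\cdot0\cdot s=0$, so $s$ is not regular.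

(b) Take any $t\in R$ and put $g=(tt^*)^{|R|!}$. Then $g$ is idempotent and $g^*=g$, because $(tt^*)^*=tt^*$. So $S$ is isomorphic to the involution subsemigroup $S\times\{g\}$ of $S\times R$, and every variety containing $S\times R$ contains $S$. Hence $S\times R$ is INFB, and its reduct is INFB by Proposition~\ref{prop:reduct}.

By Proposition~\ref{prop:J}, all idempotents $e$ of $S$ and of $R$ satisfy $ee^*e\mathrel{\mathcal J}e$. Let $M=(|S|\,|R|)!$, a multiple of both $|S|!$ and $|R|!$. By \eqref{eq:M} both $S$ and $R$ satisfy $x^M\approx(x^M(x^*)^M)^Mx^M$. So does $S\times R$, while $SL_3^*$ does not. Hence $SL_3^*\notin\operatorname{var}(S\times R)$.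

For the last statement let $p$ be an odd prime and $R=\mathbb Z_p$, the cyclic group of order $p$, written multiplicatively, with $x^*=x^{-1}$. Its only idempotent is the identity, so $SL_3^*\notin\operatorname{var}R$ by Proposition~\ref{prop:J}. The identity $x^2\approx x^4$ holds in $S$: for $x=s^a$ with $a\ge1$ both sides are $s^2$; if $i\sim j$, then $e_{ij}$ is idempotent; if $i\not\sim j$, then $e_{ij}^2=0$; and $0,1$ are idempotent. So $S$ satisfies $x^2\approx x^{2+2n}$ for all $n\ge1$, and $S\times\mathbb Z_p$ satisfies $x^2\approx x^{2+2p}$. For an odd prime $p'\ne p$ it does not satisfy $x^2\approx x^{2+2p'}$, because $p$ does not divide $2p'$ and so $\mathbb Z_p$ does not satisfy it. Thus the varieties $\operatorname{var}(S\times\mathbb Z_p)$ are pairwise distinct.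

(c) The first statement is fact (ii), and by (a) a single non-regular element does occur. The set $S\setminus\{s\}=\{1,s^2,s^3,0\}\cup\{e_{ij}:i,j\in V\}$ is closed under the product and the involution, and its elements are regular within it by the equations in (a) (for $s^2$ and $s^3$ take $y=x$ in $x=xyx$). By Proposition~\ref{prop:omits} it satisfies $x^2\approx x^2(x^*)^2x^2$, so $SL_3^*$ is not in its variety. By (ii) it is not INFB.
\end{proof}

\begin{thebibliography}{9}
\bibitem{handout}
``The Finite Basis Problem For Unary Matrix Semigroups'',
\url{http://www-users.york.ac.uk/%7Evarg1/Dolinka_120214_handout.pdf}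
\end{thebibliography}

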